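\title{Planar graphs that are covered faster than the square lattice}

\begin{abstract}
Simple random walk covers the lattice torus $\mathbb{Z}_n^2$ in time asymptotic to $\frac1\pi|V|(\log|V|)^2$. We show that planar graphs of maximum degree $4$ can be covered faster: the sharp constant for this class is $\frac1{2\pi}$. More generally, for every $d\ge3$ the expected cover time of a planar graph of maximum degree at most $d$ is at least $(\gamma_d-o(1))|E|(\log|V|)^2$, where $\gamma_d=\tan(\pi/d)/2\pi$, and for $d=3,4,6$ this constant is optimal both relative to $|E|$ and relative to $|V|$. The examples are folded lattices with long pendant paths at a sparse set of edges. The lower bound uniformizes a surface built from regular $d$-gons and compares the Gaussian free field of the graph with a Gaussian field on a tree.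
\end{abstract}

\section{Introduction}

Graphs in this paper are finite, connected and simple. For a graph $G=(V,E)$ let $T_{\mathrm{cov}}$ be the first time at which simple random walk has visited every vertex, and let
\[
C_G=\max_{v\in V}\mathbb{E}_v\,T_{\mathrm{cov}}
\]
be the expected cover time from the worst starting vertex. Jonasson and Schramm proved that for each $d$ there are constants $k_d,K_d>0$ such that every planar graph of maximum degree at most $d$ satisfies
\[
k_d|V|(\log|V|)^2\le C_G\le K_d|V|^2 .
\]
The square lattice suggests a value for the constant in the lower bound. The cover time $\mathcal{C}_n$ of the $4$-regular torus $\mathbb{Z}_n^2$ satisfies $\mathcal{C}_n/(n\log n)^2\to4/\pi$ in probability, that is, $\mathcal{C}_n=(\frac1\pi+o(1))|V|(\log|V|)^2$. The torus is not planar for large $n$; it only supplies the constant. The following question is posed in \cite{Question}.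

\medskip
\noindent\emph{Is the square lattice asymptotically the easiest to cover when $d=4$? That is, does every sequence $G_m=(V_m,E_m)$ of planar graphs of maximum degree at most $4$ with $|V_m|\to\infty$ satisfy}
\begin{equation}\label{eq:question}
\liminf_{m\to\infty}\frac{C_{G_m}}{|V_m|(\log|V_m|)^2}\ge\frac1\pi\ ?
\end{equation}
Equivalently, one asks for $C_G\ge(\frac1\pi+o(1))|V|(\log|V|)^2$ with an $o(1)$ term uniform over the class. A positive answer is plausible: the lattice has as many edges per vertex as the degree bound allows, it is homogeneous, and removing edges only raises effective resistances. The answer is nevertheless no. Put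
\[
\gamma_d=\frac{\tan(\pi/d)}{2\pi},\qquad\text{so that }\gamma_4=\frac1{2\pi}.
\]

\begin{theorem}\label{thm:upper}
Let $d\in\{3,4,6\}$. There is an absolute constant $C$ such that for every integer $K\ge1$ there are planar graphs $G_{n,K}=(V,E)$ $(n\to\infty)$ of maximum degree at most $d$ with $|V|\to\infty$ and
\[
\limsup_{n\to\infty}\frac{C_{G_{n,K}}}{|V|(\log|V|)^2}\le\gamma_d\,(1+C/K^2)(1+C/K).
\]
There are also planar graphs $H_n=(V,E)$ of maximum degree at most $d$ with $|V|\to\infty$ and $\limsup_n C_{H_n}/\bigl(|E|(\log|V|)^2\bigr)\le\gamma_d$.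
\end{theorem}

For $d=4$ and $K$ large the first bound is less than $1/\pi$, so \eqref{eq:question} is false. What the lattice does minimize is the cover time per edge.

\begin{theorem}\label{thm:lower}
For all $d\ge3$ and $\varepsilon_0>0$ there is $N_0$ such that every planar graph $G=(V,E)$ of maximum degree at most $d$ with $|V|\ge N_0$ satisfies
\[
C_G\ge(1-\varepsilon_0)\,\gamma_d\,|E|\,(\log|V|)^2 .
\]
\end{theorem}

\begin{corollary}\label{cor:sharp}
Let $d\in\{3,4,6\}$.
\begin{enumerate}
\item[(a)] The infimum of $\liminf_m C_{G_m}/\bigl(|V_m|(\log|V_m|)^2\bigr)$ over all sequences of planar graphs of maximum degree at most $d$ with $|V_m|\to\infty$ equals $\gamma_d$, and it is attained.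
\item[(b)] The constant $\gamma_d$ in Theorem~\ref{thm:lower}, relative to $|E|(\log|V|)^2$, is optimal.
\item[(c)] For $d=4$, with $\bar d=2|E|/|V|$, one has $C_G\ge(\frac1\pi+o(1))\frac{\bar d}4|V|(\log|V|)^2$ uniformly over the class. Hence \eqref{eq:question} holds for sequences with $|E|=(2-o(1))|V|$, for instance for $4$-regular planar graphs.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Theorem~\ref{thm:lower} and $|E|\ge|V|-1$ show that every such $\liminf$ is at least $\gamma_d$. For each $K$ choose $n(K)$ so large that $G_{n(K),K}$ has at least $K$ vertices and $C_G/(|V|(\log|V|)^2)\le\gamma_d(1+C/K^2)(1+C/K)+1/K$; along this sequence the ratio tends to $\gamma_d$. (b) This follows from the graphs $H_n$. (c) Substitute $|E|=\bar d|V|/2$ in Theorem~\ref{thm:lower}.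
\end{proof}

The restriction to $d\in\{3,4,6\}$ in Theorem~\ref{thm:upper} is the restriction to those $d$ for which regular $d$-gons tile the plane. Some bound on the degrees is needed in Theorem~\ref{thm:lower}: on the star with $N-1$ leaves the walk picks a uniform leaf every second step, so $C_G\le1+2(N-1)(1+\frac12+\dots+\frac1{N-1})$, which is of order $|E|\log N$.

Section~\ref{sec:resistance} recalls the electrical facts we use, shows where the product $|E|(\log|V|)^2$ comes from and explains the counterexample on a small graph. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}, and Section~\ref{sec:lower}, which is independent of it, proves Theorem~\ref{thm:lower}.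

\section{Resistance, hitting times and the role of $|E|$}\label{sec:resistance}

\subsection{Flows and commute times}

Let $d_v$ be the degree of $v$, $\mu(v)=d_v/2|E|$ the stationary law, $T_x$ the hitting time of $x$, and $\mathcal{E}_G(f)=\sum_{uv\in E}(f(u)-f(v))^2$ the Dirichlet energy. For a measure $\alpha$ on $V$ write $\alpha f=\sum_v\alpha(v)f(v)$. A \emph{flow} is an antisymmetric function $\Theta$ on oriented edges; its \emph{net outflow} at $v$ is $\sum_{u\sim v}\Theta(v,u)$, and its \emph{energy} is $\|\Theta\|^2=\sum_{e\in E}\Theta(e)^2$, each edge counted once. For probability measures $\alpha,\beta$ on $V$, a flow \emph{from $\alpha$ to $\beta$} is one with net outflow $\alpha-\beta$. For such a flow, summation by parts over a fixed orientation of $E$ gives $\alpha f-\beta f=\sum_{e=(u,v)}\Theta(e)(f(u)-f(v))$, so by Cauchy--Schwarz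
\begin{equation}\label{eq:flow}
|\alpha f-\beta f|^2\le\|\Theta\|^2\,\mathcal{E}_G(f).
\end{equation}
The effective resistance with unit conductances has two variational descriptions,
\begin{equation}\label{eq:resistance}
R(x,y)=\max_{f\text{ nonconstant}}\frac{(f(x)-f(y))^2}{\mathcal{E}_G(f)}=\min\{\|\Theta\|^2:\Theta\text{ a flow from }\delta_x\text{ to }\delta_y\}.
\end{equation}
Flows give upper bounds on $R$ and test functions give lower bounds; Section~\ref{sec:upper} uses the former and Section~\ref{sec:lower} the latter. The commute time identity is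
\begin{equation}\label{eq:commute}
\mathbb{E}_xT_y+\mathbb{E}_yT_x=2|E|\,R(x,y).
\end{equation}
Since $\mathbb{E}_xT_z\le\mathbb{E}_xT_y+\mathbb{E}_yT_z$, it shows that $R$ is a metric on $V$.

We work with the continuous-time walk $(X_u)_{u\ge0}$ that jumps at rate $1$ according to the transition matrix $P$ of simple random walk. The holding times have mean $1$ and are independent of the jump chain, so expected hitting and cover times are unchanged.

\subsection{A tail bound for hitting times}

The next lemma says that a vertex is hit at rate about $1/(2|E|W)$, where $W$ is the energy needed to send a unit of current from that vertex into the bulk of the graph.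

\begin{lemma}\label{lem:tail}
Let $\omega$ be a probability measure on $V$ and $A\ge0$ a number such that $\|f-\omega f\|_{L^2(\mu)}^2\le A\,\mathcal{E}_G(f)$ for all $f:V\to\mathbb{R}$. Let $x\in V$ and let $\Theta$ be a flow from $\delta_x$ to $\omega$. Then for all $u\ge0$,
\[
\mathbb{P}_\mu(T_x>u)\le e^{-u/\beta},\qquad\beta=2|E|\bigl(\|\Theta\|+\sqrt A\bigr)^2 .
\]
\end{lemma}

\begin{proof}
On the functions vanishing at $x$, the generator of the walk killed at $x$ is $-\mathcal{A}$, where $\mathcal{A}f=\mathbf{1}_{V\setminus\{x\}}(I-P)f$. It is self-adjoint in $L^2(\mu)$, and $\langle f,\mathcal{A}f\rangle_\mu=\mathcal{E}_G(f)/2|E|$. Let $\lambda$ be the smallest eigenvalue of $\mathcal{A}$. Expanding $\mathbf{1}'=\mathbf{1}_{V\setminus\{x\}}$ in an orthonormal eigenbasis gives $\mathbb{P}_\mu(T_x>u)=\langle\mathbf{1}',e^{-u\mathcal{A}}\mathbf{1}'\rangle_\mu\le e^{-\lambda u}$. If $f(x)=0$, then \eqref{eq:flow} gives $|\omega f|\le\|\Theta\|\sqrt{\mathcal{E}_G(f)}$, so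
\[
\|f\|_{L^2(\mu)}\le|\omega f|+\|f-\omega f\|_{L^2(\mu)}\le\bigl(\|\Theta\|+\sqrt A\bigr)\sqrt{\mathcal{E}_G(f)} .
\]
Since $\lambda$ is the minimum of $\mathcal{E}_G(f)/(2|E|\,\|f\|^2_{L^2(\mu)})$ over such $f\ne0$, we get $\lambda\ge1/\beta$.
\end{proof}

\subsection{The idea of the counterexample}\label{sec:idea}

Suppose that $A$ is bounded and that every vertex has a flow of energy about $W\to\infty$. A union bound over the vertices then bounds the cover time by about
\begin{equation}\label{eq:heuristic}
2|E|\cdot W\cdot\log|V| .
\end{equation}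
On $\mathbb{Z}_n^2$ a current spreading radially has density $1/(2\pi r)$ at distance $r$. There are one horizontal and one vertical edge per unit area, and their squared currents add up to about $(2\pi r)^{-2}$, so $W\approx\int_1^n(2\pi r)^{-2}\,2\pi r\,dr=\frac1{2\pi}\log n=\frac1{4\pi}\log|V|$. Then \eqref{eq:heuristic} is $\frac1{2\pi}|E|(\log|V|)^2$, which is the benchmark because $|E|=2|V|$. So the constant $\frac1\pi$ is the product of a resistance constant $\frac1{2\pi}$ and an edge density $2$. The lattice is good for the first factor and as bad as possible for the second, and the two can be changed separately.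

\begin{example}\label{ex:octahedron}
The octahedron is planar and $4$-regular with $6$ vertices and $12$ edges. Let $x,y$ be opposite vertices. The potential equal to $1$ at $x$, $0$ at $y$ and $\frac12$ on the four remaining vertices is harmonic off $\{x,y\}$ and sends current $4\cdot\frac12=2$, so $R(x,y)=\frac12$, and by \eqref{eq:commute} the commute time is $12=2|V|$. Now subdivide one edge not containing $x$ or $y$ and attach a path with $k$ edges at the new vertex. The graph is still planar of maximum degree $4$. Giving all new vertices the potential $\frac12$ keeps the potential harmonic, so $R(x,y)=\frac12$ as before. Now $|V|=7+k$ and $|E|=13+k$, and the commute time is $13+k=(1+o(1))|V|$ as $k\to\infty$. Measured per vertex, it has halved.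
\end{example}

The example also shows the two costs. First, the end of the path is at resistance at least $k$ from the old vertices, which in this small graph dominates everything. On a lattice of side $n$, where $W$ is of order $\log n$, paths of length bounded independently of $n$ cost only $O(1)$. Second, in a $4$-regular graph a path can only be attached after subdividing an edge, and in general that edge carries current. If \emph{every} edge is subdivided, all resistances between old vertices double; the edge density drops from $2$ to nearly $1$, but $W$ doubles and \eqref{eq:heuristic} gives $\frac1\pi$ again. We therefore subdivide only a fraction of order $K^{-2}$ of the edges, evenly spread, which raises $W$ by a factor $1+O(K^{-2})$, and we use paths of length $K^3\gg K^2$, so that most vertices lie on the paths and $|E|/|V|=1+O(1/K)$.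

\section{Folded lattices with pendant paths}\label{sec:upper}

Fix $d\in\{3,4,6\}$ and $K\ge1$. In this section $C,c>0$ are absolute constants and $C_K$ is a constant depending on $K$; all may change from line to line. The integer $n$ is large, depending on $K$. A reader interested only in \eqref{eq:question} may take $d=4$.

\subsection{The folded torus $H_n$}

We need a planar graph that looks like the lattice near all but a few vertices. A torus folded by the half-turn $\iota(z)=-z$ is a sphere, and the fold is singular at four points only.

Tile $\mathbb{C}$ by regular $d$-gons of side $1$, with the origin at a tile center if $d=4,6$ and at a tile corner if $d=3$. The tiling is invariant under $\iota$, and its translation lattice $\Lambda$ is the set of tile centers ($d=4,6$) or of corners ($d=3$). After a rotation, $\Lambda$ is generated by $1,e^{i\pi/3}$; by $1,i$; by $\sqrt3,\sqrt3e^{i\pi/3}$ for $d=3,4,6$ respectively. Let $\mathbb{T}_n=\mathbb{C}/2n\Lambda$, and for $z\in\mathbb{T}_n$ let $|z|$ be the torus distance from $z$ to $0$; it is at most $Cn$. Let $\widetilde H_n$ be the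 graph whose vertices are the tiles of $\mathbb{T}_n$ and whose edges are the tile sides, each joining the two tiles it separates. Let $H_n=\widetilde H_n/\iota$ have as vertices and edges the $\iota$-orbits of tiles and of sides, and let $p:\widetilde H_n\to H_n$ be the quotient map. We write $o_t$ for the center of a tile $t$, $m_e$ for the midpoint of a side $e$, and $\rho<1$ for the inradius; adjacent centers are at distance $2\rho$, and the circumradius is at most $1$.

For $d=4$ we have $\widetilde H_n=\mathbb{Z}_{2n}^2$. Every orbit meets $[0,n]\times[-n,n]$, whose boundary is glued by $(x,n)\sim(x,-n)$, $(0,y)\sim(0,-y)$ and $(n,y)\sim(n,-y)$. Thus $H_n$ consists of two $(n+1)\times(n+1)$ square grids glued along their boundary cycles.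

\begin{lemma}\label{lem:base}
For $n$ large, $H_n$ is a connected simple planar graph of maximum degree at most $d$, both $|V(H_n)|$ and $|E(H_n)|$ lie in $[cn^2,Cn^2]$, and every edge of $H_n$ has exactly two lifts $e\ne-e$.
\end{lemma}

\begin{proof}
The fixed points of $\iota$ on $\mathbb{T}_n$ are the four points of $n\Lambda/2n\Lambda$. They are tile centers or corners, never side midpoints. A side mapped to itself by $\iota$ would have its midpoint fixed, so every edge has two lifts. There are $8n^2$ tiles for $d=3$ and $4n^2$ for $d=4,6$, which gives the counts. Connectedness and the degree bound pass from $\widetilde H_n$ to the quotient.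

\emph{Planarity.} The quotient $\mathbb{T}_n/\iota$ is a closed orientable surface doubly covered by the torus with four branch points, so its Euler characteristic is $(0+4)/2=2$ and it is a sphere. Draw $\widetilde H_n$ on $\mathbb{T}_n$ by joining centers of adjacent tiles by segments. The open segments are pairwise disjoint and contain no center, and $\iota$ maps the segment of $e$ onto that of $-e\ne e$. Hence each open segment injects into the quotient, and segments in different orbits have disjoint images. This embeds $H_n$ in the sphere.

\emph{Simplicity.} Work in $\mathbb{C}$ with the group $\Gamma$ generated by $2n\Lambda$ and $\iota$; it consists of translations by $2n\Lambda$ and half-turns about points of $n\Lambda$. For $n$ large a nontrivial translation in $\Gamma$ moves tiles far, so an element of $\Gamma$ taking a tile $t_1$ to a different tile $t_2$ at bounded distance is the half-turn about $\frac12(o_{t_1}+o_{t_2})$, and this point lies in $n\Lambda\subset\Lambda$. A loop would come from adjacent tiles $t_1,t_2$ in one orbit; then $\frac12(o_{t_1}+o_{t_2})$ is a side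 midpoint, which is not in $\Lambda$. A double edge would come from two sides of a tile $t$ in different orbits, leading to neighbors $t'\ne t''$ with $t''=\gamma t'$, where $\gamma\in\Gamma$ is a half-turn. If $d=3$, both $t'$ and $t''$ point in the direction opposite to $t$, whereas a half-turn exchanges upward and downward triangles. If $d=4,6$, let $\nu'\ne\nu''$ be the unit normals of the two sides. The center of $\gamma$ is $o_t+\rho(\nu'+\nu'')$, and $\rho|\nu'+\nu''|\le2\rho\cos(\pi/d)<2\rho$. Being a tile center at distance less than $2\rho$ from $o_t$, it equals $o_t$. Then $\nu''=-\nu'$ and $\gamma$ exchanges the two sides, so they lie in one orbit, a contradiction.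
\end{proof}

\subsection{The decorated graph $G_{n,K}$}

Let $S\subset E(H_n)$ be a maximal set such that lifts of different edges of $S$ have midpoints at torus distance at least $K$, and let $\widetilde S$ be the set of lifts of edges of $S$. Two properties of $S$ are used.

\emph{$S$ is sparse:} a ball of radius $r\ge K$ in $\mathbb{T}_n$ contains at most $C(r/K)^2$ midpoints of sides in $\widetilde S$. Indeed, keep one such midpoint per edge of $S$; the open discs of radius $K/2$ about them are disjoint and lie in the ball of radius $3r/2$, so at most $9(r/K)^2$ are kept and at most twice as many were present.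

\emph{$S$ is large:} $|S|\ge cn^2/K^2$. By maximality an edge outside $S$ has a lift whose midpoint is within $K$ of a midpoint from $\widetilde S$, and applying $\iota$ gives the same for the other lift. So the $2|S|$ balls of radius $K$ about these midpoints contain all $|E(\widetilde H_n)|\ge cn^2$ midpoints, and each contains at most $CK^2$.

Form $G=G_{n,K}=(V,E)$ from $H_n$ by subdividing each edge of $S$ with a new vertex and attaching there a path with $K^3$ edges and $K^3$ further vertices (Figure~\ref{fig:decorated}). The graph $G$ is planar and simple, and its maximum degree is at most $d$ because the subdividing vertices have degree $3$. Both operations add as many edges as vertices, so $|E|-|V|=|E(H_n)|-|V(H_n)|\le Cn^2$, while $cKn^2\le|S|K^3\le|V|\le C_Kn^2$. Therefore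
\begin{equation}\label{eq:counts}
|E|\le(1+C/K)|V|,\qquad\log|V|=2\log n+O_K(1).
\end{equation}
For $w\in V$ define the \emph{anchor} $w^*\in V(H_n)$ by $w^*=w$ if $w\in V(H_n)$, and otherwise as a fixed endpoint of the edge of $S$ that carries $w$. A path with at most $K^3+1$ edges joins $w$ to $w^*$, and each vertex of $H_n$ is the anchor of at most $1+d(K^3+1)\le C_K$ vertices.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[gray] (-0.3,-0.3) grid (6.3,3.3);
\foreach \x in {0,...,6} \foreach \y in {0,...,3} \fill (\x,\y) circle (1.5pt);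
\foreach \a in {1,4} {
  \draw[thick] (\a,1) -- (\a+1,1);
  \draw[thick] (\a+0.5,1) -- (\a+0.25,1.25) -- (\a+0.75,1.4) -- (\a+0.25,1.6) -- (\a+0.75,1.8);
  \foreach \u/\v in {0.5/1,0.25/1.25,0.75/1.4,0.25/1.6,0.75/1.8}
    \filldraw[fill=white] (\a+\u,\v) circle (1.3pt);
}
\end{tikzpicture}
\caption{A piece of the decorated square lattice. Two edges far apart are subdivided, and a path is attached at each new vertex and drawn inside a face. New vertices are white. The maximum degree remains $4$.}\label{fig:decorated}
\end{figure}

\subsection{Flows of nearly optimal energy}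

To apply Lemma~\ref{lem:tail} we need, for each vertex, a flow into the bulk whose energy has the sharp constant $\gamma_d$. We obtain it by integrating a continuous current over the tile sides; the net outflow is then exact by the divergence theorem. The continuous current is the gradient of the Green function of the torus.

\medskip\noindent\textbf{The vector field.} Let $a_0$ be the area of $\mathbb{T}_1=\mathbb{C}/2\Lambda$. Take a smooth even function $\chi$ supported near $0$ and equal to $1$ near $0$, and put $g_1=-\frac1{2\pi}\chi\log|z|$. The function $\psi=-\Delta g_1$ on $\mathbb{T}_1\setminus\{0\}$ is even and vanishes near $0$, so it is smooth on $\mathbb{T}_1$. Near $0$ we have $\nabla g_1=-z/(2\pi|z|^2)$, and the divergence theorem outside a small disc gives $\int\psi=-1$. So $-\psi-1/a_0$ is smooth and even with mean zero, and dividing its Fourier coefficients by the nonzero eigenvalues of $-\Delta$ yields a smooth even $g_2$ with $-\Delta g_2=-\psi-1/a_0$. The field $Y=-\nabla(g_1+g_2)$ is odd and smooth off $0$, has $\operatorname{div}Y=-1/a_0$ there, and $Y-z/(2\pi|z|^2)$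 is smooth near $0$. By compactness $|Y(z)|\le\frac1{2\pi|z|}+C$ and $|DY(z)|\le C|z|^{-2}$. On $\mathbb{T}_n$ put $X(z)=\frac1nY(z/n)$. Then $X$ is odd, has a unit source at $0$ and divergence $-1/\operatorname{area}(\mathbb{T}_n)$ elsewhere, and
\begin{equation}\label{eq:field}
|X(z)|\le\frac1{2\pi|z|}+\frac Cn\le\frac C{|z|},\qquad|DX(z)|\le\frac C{|z|^2}.
\end{equation}

\medskip\noindent\textbf{Flows on the torus graph.} For a tile $t$ let $\theta_t(a,a')$ be the flux of $X(\cdot-o_t)$ from the tile $a$ into the adjacent tile $a'$ through their common side. All tiles have the same area, so the net outflow of $\theta_t$ at $a$ is $\mathbf{1}_{a=t}-1/|V(\widetilde H_n)|$. On a side $e$ we have $|z-o_t|\ge\max(\rho,|m_e-o_t|-\frac12)\ge c(1+|m_e-o_t|)$, so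
\begin{equation}\label{eq:pointwise}
|\theta_t(e)|\le\frac C{1+|m_e-o_t|}.
\end{equation}

\begin{lemma}\label{lem:torusenergy}
For every tile $t$ and $1\le D\le n$,
\[
\sum_{e:\,|m_e-o_t|\ge D}\theta_t(e)^2\le\gamma_d\log(n/D)+C,\qquad\sum_e\theta_t(e)^2\le\gamma_d\log n+C .
\]
\end{lemma}

\begin{proof}
Let $a$ be a tile with $r=r_a=|o_a-o_t|\ge3$, and let $X_a=X(o_a-o_t)$. On $a$ we have $|z-o_t|\ge r-1\ge\frac23r$, so \eqref{eq:field} gives $X(z-o_t)=X_a+O(r^{-2})$ and $|X_a|\le C/r$. The flux through the side with outer normal $\nu$ is $X_a\cdot\nu+O(r^{-2})$, and its square is $(X_a\cdot\nu)^2+O(r^{-3})$. The $d\ge3$ normals are equally spaced, so $\sum_\nu(X_a\cdot\nu)^2=|X_a|^2\sum_{k}\cos^2(\phi+2\pi k/d)=\frac d2|X_a|^2$. The area of a tile is $|a|=\frac d4\cot(\pi/d)$, and $\int_a|X(z-o_t)|^2dz=|a||X_a|^2+O(r^{-3})$. Hence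
\begin{equation}\label{eq:tile}
\frac12\sum_{e\subset\partial a}\theta_t(e)^2=\frac d4|X_a|^2+O(r^{-3})=\tan(\pi/d)\int_a|X(z-o_t)|^2dz+O(r^{-3}).
\end{equation}
This is where $\tan(\pi/d)$ enters. Let first $5\le D\le n$. A side with $|m_e-o_t|\ge D$ separates two tiles with $r_a\ge D-\rho\ge D-1$; assign half of $\theta_t(e)^2$ to each. These tiles lie in $\{|z-o_t|\ge D-2\}$, and $\sum_{r_a\ge3}r_a^{-3}\le C$ because at most $Cr^2$ tiles have $r_a\le r$. Represent each point of the torus by a nearest lift, which lies within $Cn$ of $o_t$. Then \eqref{eq:tile} and \eqref{eq:field} give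
\[
\sum_{|m_e-o_t|\ge D}\theta_t(e)^2\le\tan(\pi/d)\int_{D-2\le|z|\le Cn}\Bigl(\frac1{2\pi|z|}+\frac Cn\Bigr)^2dz+C,
\]
the integral being over a plane annulus. The main term is $\frac1{2\pi}\log\frac{Cn}{D-2}\le\frac1{2\pi}\log\frac nD+C$, the cross term is at most $\frac Cn\int_0^{Cn}dr\le C$, and the last term is at most $\frac{C}{n^2}\cdot Cn^2$. The $O(1)$ sides with $|m_e-o_t|<5$ contribute $O(1)$ by \eqref{eq:pointwise}, which gives the case $D<5$ and the second bound.
\end{proof}

\medskip\noindent\textbf{Flows on the folded graph.} Folding superimposes the current from $t$ and the current from its mirror image $-t$. When $t$ is far from the fixed points the two overlap little; near a fixed point they coincide and the energy doubles. We quantify this through the distance to $n\Lambda$.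

Let $\omega$ be the image under $p$ of the uniform measure on tiles. For $v=p(t)$ put $D_v=\max(1,\operatorname{dist}(o_t,n\Lambda))$, which depends only on $v$. The covering radius of $\Lambda$ is $\frac1{\sqrt3},\frac1{\sqrt2},1$ for $d=3,4,6$, so $1\le D_v\le n$, and we set $b_v=\log D_v/\log n\in[0,1]$. Since $n\Lambda/2n\Lambda$ has four points,
\begin{equation}\label{eq:few}
\#\{v\in V(H_n):D_v\le r\}\le Cr^2\qquad(r\ge1).
\end{equation}

\begin{lemma}\label{lem:flows}
For each $v\in V(H_n)$ there is a flow from $\delta_v$ to $\omega$ on $H_n$ of energy at most $\gamma_d(2-b_v)\log n+C$, and a flow from $\delta_v$ to $\omega$ on $G_{n,K}$ of energy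
\[
W_v\le(1+C/K^2)\,\gamma_d\,(2-b_v)\log n+C .
\]
\end{lemma}

\begin{proof}
Let $v=p(t)$ and define $f_v(p(a),p(a'))=\theta_t(a,a')+\theta_t(-a,-a')$, the sum over the two lifts of the oriented edge. If $a\ne-a$, the edges at $p(a)$ correspond bijectively to the sides of $a$, and the net outflow of $f_v$ at $p(a)$ is the sum of those of $\theta_t$ at $a$ and at $-a$. If $a=-a$, both lifts of each edge leaving $p(a)$ leave $a$, and the net outflow is that of $\theta_t$ at $a$. In both cases it equals $(\delta_v-\omega)(p(a))$.

Let $e$ be the side between $a$ and $a'$, with normal $\nu$ pointing into $a'$. The side $-e$ has normal $-\nu$ pointing into $-a'$, and $X$ is odd, so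
\[
\theta_t(-a,-a')=\int_eX(-z-o_t)\cdot(-\nu)\,|dz|=\int_eX(z+o_t)\cdot\nu\,|dz|=\theta_{-t}(a,a').
\]
Thus $f_v(p(e))=\theta_t(e)+\theta_{-t}(e)$ and $\|\theta_{-t}\|=\|\theta_t\|$, and since each edge has two lifts,
\[
\|f_v\|^2=\frac12\sum_{e\in E(\widetilde H_n)}\bigl(\theta_t(e)+\theta_{-t}(e)\bigr)^2=\|\theta_t\|^2+\sum_e\theta_t(e)\theta_{-t}(e).
\]
The first term is at most $\gamma_d\log n+C$. Let $D=\operatorname{dist}(o_t,n\Lambda)$; the torus distance between $o_t$ and $-o_t$ is $\operatorname{dist}(2o_t,2n\Lambda)=2D$. If $D<1$, Cauchy--Schwarz bounds the second term by $\gamma_d\log n+C$. If $D\ge1$, split the sides into three classes. Where $|m_e-o_t|<D$ we have $|m_e+o_t|\ge D$, and \eqref{eq:pointwise} bounds the contribution by $\frac CD\sum_{|m_e-o_t|<D}(1+|m_e-o_t|)^{-1}\le C$. The sides with $|m_e+o_t|<D$ are handled by exchanging $t$ and $-t$. On the remaining sides, Cauchy--Schwarz and Lemma~\ref{lem:torusenergy} for $t$ and $-t$ give $\gamma_d\log(n/D)+C$. In both cases $\|f_v\|^2\le\gamma_d(\log n+\log(n/D_v))+C=\gamma_d(2-b_v)\log n+C$.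

On $G_{n,K}$ send the current of each edge of $S$ through both of its halves, and nothing along the attached paths. The net outflow is still $\delta_v-\omega$, and by \eqref{eq:pointwise} the additional energy is
\[
\sum_{\bar e\in S}f_v(\bar e)^2\le C\sum_{e\in\widetilde S}\bigl[(1+|m_e-o_t|)^{-2}+(1+|m_e+o_t|)^{-2}\bigr].
\]
By sparseness of $S$, the ball of radius $K$ about $\pm o_t$ contains $O(1)$ of these midpoints and contributes $O(1)$; the annulus of radii $2^kK$ and $2^{k+1}K$ contains $O(4^k)$ and contributes $O(K^{-2})$; and $O(\log n)$ annuli are nonempty. The additional energy is at most $C+CK^{-2}\log n$, and this is absorbed in the factor $1+C/K^2$ because $2-b_v\ge1$.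
\end{proof}

For $x\in V(G_{n,K})$ let $\Theta_x$ be the sum of the unit flow along the path from $x$ to $x^*$ and the flow of Lemma~\ref{lem:flows} for $x^*$. It is a flow from $\delta_x$ to $\omega$ with
\begin{equation}\label{eq:Theta}
\|\Theta_x\|\le\sqrt{W_{x^*}}+\sqrt{K^3+1}.
\end{equation}

\subsection{The Poincar\'e inequality}

\begin{lemma}\label{lem:poincare}
For all $f:V(G_{n,K})\to\mathbb{R}$, $\ \|f-\omega f\|^2_{L^2(\mu)}\le C_K\,\mathcal{E}_G(f)$.
\end{lemma}

\begin{proof}
We first show that a function $F$ on tiles with mean $\bar F$ satisfies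
\begin{equation}\label{eq:toruspoincare}
\sum_a(F(a)-\bar F)^2\le Cn^2\,\mathcal{E}_{\widetilde H_n}(F).
\end{equation}
For $d=4$, the form $\mathcal{E}$ on $\mathbb{Z}_{2n}^2$ is diagonalized by characters with eigenvalues $4\sin^2\frac{\pi j}{2n}+4\sin^2\frac{\pi k}{2n}$; the smallest nonzero one is $4\sin^2\frac\pi{2n}\ge4/n^2$. For $d=6$, the edges along the two generators of $\Lambda$ form a spanning subgraph isomorphic to $\mathbb{Z}_{2n}^2$. For $d=3$, the upward triangles form a copy of $\Lambda/2n\Lambda\cong\mathbb{Z}_{2n}^2$. If $a$ is upward, the downward triangle $a'$ across its upper right side is adjacent to $a$, $a+1$ and $a+e^{i\pi/3}$, so $(F(a)-F(a+\lambda))^2\le2(F(a)-F(a'))^2+2(F(a')-F(a+\lambda))^2$ for both generators $\lambda$. Summing, the case $d=4$ bounds $\sum_{a\text{ up}}(F(a)-\bar F_{\rm up})^2$ by $Cn^2\mathcal{E}_{\widetilde H_n}(F)$, where $\bar F_{\rm up}$ is the mean over upward triangles. The map $a\mapsto a'$ is a bijection onto the downward triangles and $(F(a')-\bar F_{\rm up})^2\le2(F(a)-\bar F_{\rm up})^2+2(F(a)-F(a'))^2$, so the same bound holds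 for the sum over all tiles. Replacing $\bar F_{\rm up}$ by $\bar F$ only decreases the sum.

Apply \eqref{eq:toruspoincare} to $F=f\circ p$, whose mean is $\omega f$. We have $\mathcal{E}_{\widetilde H_n}(F)=2\mathcal{E}_{H_n}(f)\le4\mathcal{E}_G(f)$, using $(x+y)^2\le2x^2+2y^2$ on subdivided edges. Hence $\sum_{v\in V(H_n)}(f(v)-\omega f)^2\le Cn^2\mathcal{E}_G(f)$. By \eqref{eq:flow} for the unit flow along the path from $w$ to $w^*$,
\[
(f(w)-\omega f)^2\le2(f(w^*)-\omega f)^2+2(K^3+1)\mathcal{E}_G(f).
\]
Average over $\mu$, using $\mu(w)\le d/2|E|\le C/n^2$ and that each anchor is repeated at most $C_K$ times.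
\end{proof}

\subsection{Proof of Theorem~\ref{thm:upper}}

Lemmas~\ref{lem:tail} and~\ref{lem:poincare} and \eqref{eq:Theta} give, for $x\in V$,
\[
\mathbb{P}_\mu(T_x>u)\le e^{-u/\beta_x},\qquad\beta_x=2|E|\bigl(\sqrt{W_{x^*}}+C_K\bigr)^2 .
\]
A union bound with the largest $\beta_x$, where $b=0$, would lose a factor $2$, and for $d=4$ would give nothing below $\frac1\pi$. But by \eqref{eq:few} the vertices with large energy are few, so we group the vertices by the value of $b$.

Fix an integer $m\ge1$. For $1\le i\le m$ consider the vertices $x$ with $b_{x^*}\in[\frac{i-1}m,\frac im]$. They have $D_{x^*}\le n^{i/m}$, so there are at most $N_i=C_Kn^{2i/m}$ of them, with $C_K\ge1$. By Lemma~\ref{lem:flows}, in which $W_v\le C\log n$, they satisfy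
\[
\beta_x\le\hat\beta_i:=2|E|\Bigl[(1+C/K^2)\gamma_d\bigl(2-\tfrac{i-1}m\bigr)\log n+C_K\sqrt{\log n}\Bigr].
\]
Let $u_0=\max_i\hat\beta_i\log N_i$, so that $N_ie^{-u_0/\hat\beta_i}\le1$. Then
\[
\mathbb{E}_\mu T_{\mathrm{cov}}\le u_0+\int_{u_0}^\infty\sum_{i=1}^mN_ie^{-u/\hat\beta_i}\,du\le u_0+\sum_{i=1}^m\hat\beta_i=u_0+O_{K,m}(|E|\log n).
\]
With $s=i/m\in(0,1]$ we have $s(2-s)\le1$, hence $(2-s+\frac1m)\,2s\le2+\frac2m$, and
\[
u_0\le4\gamma_d(1+C/K^2)\bigl(1+\tfrac1m\bigr)|E|(\log n)^2+C_K|E|(\log n)^{3/2}.
\]
The maximum of $s(2-s)$ is at $s=1$: in this bound the bulk dominates, and the four fixed points cost nothing to first order.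

To pass to an arbitrary starting vertex, choose $w$ with law $\mu$ independently of the walk and run until $T_w$. At that time the position has law $\mu$, so the strong Markov property gives $C_G\le\max_{x,y}\mathbb{E}_xT_y+\mathbb{E}_\mu T_{\mathrm{cov}}$. The difference $\Theta_x-\Theta_y$ is a flow from $\delta_x$ to $\delta_y$, so $R(x,y)\le(\|\Theta_x\|+\|\Theta_y\|)^2\le C_K\log n$, and \eqref{eq:commute} gives $\max\mathbb{E}_xT_y=O_K(|E|\log n)$. By \eqref{eq:counts}, $\log n=(\frac12+o(1))\log|V|$. Letting $n\to\infty$ and then $m\to\infty$,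
\[
\limsup_{n\to\infty}\frac{C_{G_{n,K}}}{|E|(\log|V|)^2}\le\gamma_d(1+C/K^2),
\]
and $|E|\le(1+C/K)|V|$ gives the first statement. For $H_n$ run the same argument with $S=\emptyset$: then $x^*=x$, the first flow of Lemma~\ref{lem:flows} has no factor $1+C/K^2$, the proof of Lemma~\ref{lem:poincare} gives an absolute constant, and $\log|V|=2\log n+O(1)$ by Lemma~\ref{lem:base}. \qed

\section{The lower bound}\label{sec:lower}

Fix $d\ge3$ and $\varepsilon\in(0,\frac14)$. Let $G=(V,E)$ be planar of maximum degree at most $d$, and put
\[
N=|V|,\qquad\ell=\log N,\qquad\sigma=\cot(\pi/d),\qquad\kappa=(1-2\varepsilon)^2\gamma_d=\frac{(1-2\varepsilon)^2}{2\pi\sigma}.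
\]
Constants now depend only on $d$ and $\varepsilon$, and ``$N$ large'' means larger than such a constant.

The cover time is bounded below by $|E|$ times the squared expected maximum of the Gaussian free field, up to a correction (Section~\ref{sec:gff}). That field has increment variances $R(x,y)$, so we need lower bounds on resistances with the sharp constant. On the lattice one would test \eqref{eq:resistance} with $\log|z|$, but a general planar graph has no coordinates. We create them: replace each vertex by a regular $d$-gon, glue along edges, and map the resulting sphere conformally to $\hat{\mathbb{C}}$ (Sections~\ref{sec:polygon}--\ref{sec:reslower}). Each vertex $x$ receives a position $z_x$ and a size $r_x$, and $R(x,y)$ is at least about $\kappa\log\frac{|z_x-z_y|}{r_x}+\kappa\log\frac{|z_x-z_y|}{r_y}$. The points $z_x$ may be distributed very unevenly. We encode them in a tree of nested squares and show that however unbalanced the tree is, the associated Gaussian field has maximum at least about $\sqrt\kappa\log N$ (Sections~\ref{sec:tree}--\ref{sec:treemax}).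

\subsection{Currents in a regular polygon}\label{sec:polygon}

To compare discrete with continuous energy we must extend a current given on the edges at $v$ to a vector field in a polygon, cheaply. Let $\Pi$ be the regular $d$-gon of side $1$ centered at $0$, and let $\Delta_i$ be the triangle spanned by $0$ and side $i$, with $i\in\mathbb{Z}/d$ in counterclockwise order.

\begin{lemma}\label{lem:polygon}
For $\theta_1,\dots,\theta_d\in\mathbb{R}$ there is a vector field $X$ on $\Pi$, affine on each $\Delta_i$ and with normal component continuous across the common sides of the $\Delta_i$, that has outward normal component $\theta_i$ on side $i$, divergence $|\Pi|^{-1}\sum_i\theta_i$ on every $\Delta_i$, and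
\[
\int_\Pi|X|^2\le\frac\sigma2\sum_i\theta_i^2 .
\]
\end{lemma}

For a constant field, \eqref{eq:tile} shows equality; the lemma says that no boundary data cost more.

\begin{proof}
Let $\alpha=\pi/d$ and $\rho=\frac12\cot\alpha$, the inradius; $|\Pi|=d\rho/2$. Write $\theta_i=\bar\theta+\theta_i'$ with $\sum\theta_i'=0$, and put $X=\bar\theta z/\rho+X'$. The first term has normal component $\bar\theta$ on every side and divergence $2\bar\theta/\rho=|\Pi|^{-1}\sum\theta_i$. The field $X'$ will be constant on each triangle. Since $\sum\theta_i'=0$, there are numbers $\psi_i$ with $\psi_{i-1}-\psi_i=\theta_i'$ and $\sum\psi_i=0$; $\psi_i$ is to be the flux from $\Delta_i$ into $\Delta_{i+1}$. In coordinates in which $\Delta_i$ has corners $0$ and $(\rho,\pm\frac12)$, let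
\[
X'=(a,b)=\Bigl(\theta_i',\ \frac{\psi_i+\psi_{i-1}}{2\rho}\Bigr)\quad\text{on }\Delta_i .
\]
The outer normals of the three sides, multiplied by the side lengths, are $(1,0)$, $(-\frac12,\rho)$ and $(-\frac12,-\rho)$, so the outward fluxes are $\theta_i'$, $-\frac a2+\rho b=\psi_i$ and $-\frac a2-\rho b=-\psi_{i-1}$. Thus the normal components match across common sides. Using $|\Delta_i|=\rho/2$ and $(\psi_i+\psi_{i-1})^2=2\psi_i^2+2\psi_{i-1}^2-\theta_i'^2$,
\[
\int_\Pi|X'|^2=\Bigl(\frac\rho2-\frac1{8\rho}\Bigr)\sum\theta_i'^2+\frac1{2\rho}\sum\psi_i^2=\frac{\cot\alpha-\tan\alpha}4\sum\theta_i'^2+\tan\alpha\sum\psi_i^2 .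
\]
The discrete Fourier transform on $\mathbb{Z}/d$ gives $|\hat\theta'_k|^2=4\sin^2(\pi k/d)|\hat\psi_k|^2$ and $\hat\psi_0=0$, so $\sum\psi_i^2\le\sum\theta_i'^2/(4\sin^2\alpha)$. Since $\tan\alpha\,(\sin^{-2}\alpha-1)=\cot\alpha$, we obtain $\int|X'|^2\le\frac12\cot\alpha\sum\theta_i'^2$. For the radial part,
\[
\int_{\Delta_i}|z|^2=\int_0^\rho\Bigl(2x^3\tan\alpha+\frac23x^3\tan^3\alpha\Bigr)dx=\frac{\rho^4}2\tan\alpha\Bigl(1+\frac13\tan^2\alpha\Bigr),
\]
so $\rho^{-2}\int_\Pi|z|^2=\frac d8\cot\alpha\,(1+\frac13\tan^2\alpha)\le\frac d4\cot\alpha$, because $\tan^2\alpha\le3$ for $d\ge3$. The centroid of $\Delta_i$ is $(\frac23\rho,0)$, so the cross term is proportional to $\int_\Pi z\cdot X'=\frac{\rho^2}3\sum\theta_i'=0$. Altogether $\int|X|^2\le\frac\sigma2(d\bar\theta^2+\sum\theta_i'^2)=\frac\sigma2\sum\theta_i^2$.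
\end{proof}

\subsection{A flat sphere and the comparison of energies}\label{sec:surface}

Let $N\ge2$ and embed $G$ in the oriented sphere. For each $v$ take a copy $\Pi_v$ of $\Pi$ and assign the edges at $v$ to distinct sides of $\Pi_v$ in the same counterclockwise order; this uses $d_v\le d$. For each edge $uv$ glue the assigned sides of $\Pi_u$ and $\Pi_v$ by the isometry that reverses the boundary orientations.

We determine the topology of the result. Draw $G$ on it by joining the center of each $\Pi_v$ to the midpoints of its glued sides. These segments cut $\Pi_v$ into $d_v\ge1$ sectors, one for each pair of cyclically consecutive edges at $v$. Going around a sector we meet the two segments, half of a glued side, an \emph{inner part}, and half of a glued side; the inner part is either a single corner or a chain of unglued sides. Crossing a glued half-side leads from the sector of one angle of $G$ to the sector of the next angle along the same face, so the sectors are glued cyclically, one cycle for each face of the embedding. A cycle of sectors is a cylinder $S^1\times[0,1]$ in which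 some arcs of the inner circle have been collapsed to points. If all inner parts are corners, it is a disc. Otherwise it is an annulus whose inner boundary is a circle made of $k\ge1$ unglued unit sides, and we cap this circle with a cone of $k$ unit equilateral triangles glued around an apex, which again gives a disc. The resulting space $\mathcal{S}$ is a closed connected oriented surface with a cell decomposition having one vertex, edge and face for each vertex, edge and face of the embedding of $G$. By Euler's formula $\chi(\mathcal{S})=2$, so $\mathcal{S}$ is a sphere. This is where planarity is used. For example, if $d=3$ and $G=H_n$, all sides are glued and $\mathcal{S}=\mathbb{T}_n/\iota$.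

The surface $\mathcal{S}$ is flat except at the finitely many corners and apexes, where it is a cone. The flat charts, together with the chart $r^{2\pi/\vartheta}e^{2\pi i\phi/\vartheta}$ in polar coordinates $(r,\phi)$ at a cone point of angle $\vartheta$, make $\mathcal{S}$ a compact simply connected Riemann surface. By the uniformization theorem there is a conformal homeomorphism $\varphi:\mathcal{S}\to\hat{\mathbb{C}}$, and we normalize it so that $\varphi^{-1}(\infty)$ is a polygon corner. Then $\varphi$ is holomorphic and injective from each $\operatorname{int}\Pi_v$ into $\mathbb{C}$, and the images of these interiors are disjoint.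

\begin{lemma}\label{lem:energy}
Let $F:\mathbb{C}\to\mathbb{R}$ be Lipschitz and constant outside a compact set, and let $f(v)=|\Pi|^{-1}\int_{\Pi_v}F\circ\varphi$. Then $\mathcal{E}_G(f)\le\sigma\int_{\mathbb{C}}|\nabla F|^2$.
\end{lemma}

\begin{proof}
The function $\Phi=F\circ\varphi$ is bounded and continuous on $\mathcal{S}$ and locally Lipschitz off the corners and apexes, and $\int_{\mathcal{S}}|\nabla\Phi|^2=\int_{\mathbb{C}}|\nabla F|^2$ by conformal invariance of the Dirichlet integral. Let $\theta(u,v)=f(v)-f(u)$, a flow with net outflow $\operatorname{out}(v)$. On $\Pi_v$ let $X$ be the field of Lemma~\ref{lem:polygon} with normal component $\theta(v,u)$ on the side assigned to $vu$ and $0$ on unglued sides; its divergence is $\operatorname{out}(v)/|\Pi|$. Apply the divergence theorem to $\Phi X$ on each triangle $\Delta_i$ of $\Pi_v$ with discs of radius $r$ about the corners of $\Pi_v$ removed. The arcs contribute $O(r)$ because $\Phi$ and $X$ are bounded, and $X\cdot\nabla\Phi$ is integrable because $\nabla\Phi\in L^2$. Letting $r\to0$ and adding the triangles, whose common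 sides cancel,
\[
\int_{\Pi_v}X\cdot\nabla\Phi=\int_{\partial\Pi_v}\Phi\,X\cdot\nu-f(v)\operatorname{out}(v).
\]
It is the constant divergence that makes the average $f(v)$ appear. In the sum over $v$ the two contributions of a glued side cancel and unglued sides contribute nothing, so
\[
\int_{\bigcup_v\Pi_v}X\cdot\nabla\Phi=-\sum_vf(v)\operatorname{out}(v)=\sum_{uv\in E}\theta(u,v)\,(f(v)-f(u))=\mathcal{E}_G(f).
\]
By Lemma~\ref{lem:polygon}, $\int|X|^2\le\frac\sigma2\sum_v\sum_{u\sim v}\theta(v,u)^2=\sigma\mathcal{E}_G(f)$. Cauchy--Schwarz gives $\mathcal{E}_G(f)\le(\sigma\mathcal{E}_G(f))^{1/2}(\int|\nabla F|^2)^{1/2}$.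
\end{proof}

\subsection{A logarithmic lower bound on resistance}\label{sec:reslower}

Let $z_v$ and $r_v$ be the values of $\varphi$ and $|\varphi'|$ at the center of $\Pi_v$. We have no control of $\varphi$ near $\partial\Pi_v$, so we use the concentric copy $\Pi_v^\circ\subset\Pi_v$ scaled by $1-\varepsilon/2$, which occupies a fraction $(1-\varepsilon/2)^2\ge1-\varepsilon$ of the area.

Recall Koebe's theorems: if $g$ is holomorphic and injective on the unit disc $\mathbb{D}$, then
\[
|g(w)-g(0)|\le\frac{|w|\,|g'(0)|}{(1-|w|)^2},\qquad|g'(w)|\ge\frac{(1-|w|)\,|g'(0)|}{(1+|w|)^3},\qquad g(\mathbb{D})\supset B\bigl(g(0),\tfrac14|g'(0)|\bigr).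
\]
The last, applied on the disc $B(w,1-|w|)$, gives $\operatorname{dist}(g(w),\mathbb{C}\setminus g(\mathbb{D}))\ge\frac14(1-|w|)|g'(w)|$. Take $g=\varphi\circ\psi$ with $\psi:\mathbb{D}\to\operatorname{int}\Pi_v$ the Riemann map sending $0$ to the center. Then $|g'(0)|=r_v|\psi'(0)|$, and $\psi^{-1}(\Pi_v^\circ)$ is a compact subset of $\mathbb{D}$ depending only on $d$ and $\varepsilon$. Hence there are constants $0<c_1\le C_0$ with
\begin{equation}\label{eq:koebe}
\varphi(\Pi_v^\circ)\subset B(z_v,C_0r_v),\qquad\operatorname{dist}\bigl(\varphi(\Pi_v^\circ),\mathbb{C}\setminus\varphi(\operatorname{int}\Pi_v)\bigr)\ge c_1r_v .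
\end{equation}
Since $z_y\notin\varphi(\operatorname{int}\Pi_x)$ for $y\ne x$,
\begin{equation}\label{eq:separation}
|z_x-z_y|\ge c_1\max(r_x,r_y)\qquad(x\ne y).
\end{equation}

\begin{lemma}\label{lem:reslower}
With $C_1=\log\bigl(C_0(c_1+C_0)/c_1\bigr)$, for all $x\ne y$,
\[
R(x,y)\ge\kappa\Bigl[\Bigl(\log\frac{|z_x-z_y|}{r_x}-C_1\Bigr)^++\Bigl(\log\frac{|z_x-z_y|}{r_y}-C_1\Bigr)^+\Bigr].
\]
\end{lemma}

\begin{proof}
Let $D=\frac{c_1}{c_1+C_0}|z_x-z_y|\le\frac12|z_x-z_y|$. For $\zeta\in\varphi(\Pi_x^\circ)$, \eqref{eq:koebe} gives $|\zeta-z_y|\ge c_1r_x$, so $|z_x-z_y|\le C_0r_x+|\zeta-z_y|\le(1+C_0/c_1)|\zeta-z_y|$, that is, $|\zeta-z_y|\ge D$. By symmetry $|\zeta-z_x|\ge D$ on $\varphi(\Pi_y^\circ)$. Put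
\[
a_x=\log^+\frac D{C_0r_x},\qquad F_x(z)=\min\Bigl(\log^+\frac{|z-z_x|}{C_0r_x},\,a_x\Bigr),
\]
define $a_y,F_y$ in the same way, and let $F=F_x-F_y$. The bracket in the statement equals $a_x+a_y$, and we may assume that it is positive. The function $F_x$ is $0$ on $B(z_x,C_0r_x)$ and $a_x$ outside $B(z_x,D)$, and between these radii $|\nabla F_x|=|z-z_x|^{-1}$, so $\int|\nabla F_x|^2=2\pi a_x$. The discs $B(z_x,D)$ and $B(z_y,D)$ are disjoint, so $\int|\nabla F|^2=2\pi(a_x+a_y)$. We have $-a_y\le F\le a_x$ everywhere, $F=-a_y$ on $\varphi(\Pi_x^\circ)$ and $F=a_x$ on $\varphi(\Pi_y^\circ)$. For $f$ as in Lemma~\ref{lem:energy} it follows that $f(x)\le-(1-\varepsilon)a_y+\varepsilon a_x$ and $f(y)\ge(1-\varepsilon)a_x-\varepsilon a_y$, so $f(y)-f(x)\ge(1-2\varepsilon)(a_x+a_y)$. By \eqref{eq:resistance} and Lemma~\ref{lem:energy},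
\[
R(x,y)\ge\frac{(1-2\varepsilon)^2(a_x+a_y)^2}{2\pi\sigma(a_x+a_y)}=\kappa(a_x+a_y).\qedhere
\]
\end{proof}

\subsection{From Gaussian maxima to cover times}\label{sec:gff}

For $v_0\in V$ the \emph{Gaussian free field} pinned at $v_0$ is the centered Gaussian vector $(\eta_x)_{x\in V}$ with density proportional to $e^{-\mathcal{E}_G(f)/2}$ on $\{f:f(v_0)=0\}$. Its covariance is the form dual to $\mathcal{E}_G$, so \eqref{eq:resistance} gives $\mathbb{E}(\eta_x-\eta_y)^2=R(x,y)$. For the continuous-time walk started at $v_0$ define the local time and its inverse at $v_0$,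
\[
\mathcal{L}_u(x)=\frac1{d_x}\int_0^u\mathbf{1}_{X_s=x}\,ds,\qquad\tau(t)=\inf\{u:\mathcal{L}_u(v_0)>t\}.
\]
We use the following result.

\begin{theorem}[\cite{Lupu,Zhai}]\label{thm:domination}
For each $t>0$ the field $\bigl(\sqrt{2\mathcal{L}_{\tau(t)}(x)}\bigr)_{x\in V}$ is stochastically dominated by $\bigl((\eta_x+\sqrt{2t})^+\bigr)_{x\in V}$.
\end{theorem}

A vertex has been visited by time $\tau(t)$ exactly when its local time is positive, almost surely, and positivity of all coordinates in $A$ is an increasing event. So for $A\subset V$,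
\begin{equation}\label{eq:domination}
\mathbb{P}\bigl(A\text{ is visited by time }\tau(t)\bigr)\le\mathbb{P}\bigl(\eta_x+\sqrt{2t}>0\text{ for all }x\in A\bigr),
\end{equation}
and this is all we need. On a single edge $v_0x$, the number of jumps to $x$ before $\tau(t)$ is Poisson with mean $t$ and $\eta_x$ is standard normal, so \eqref{eq:domination} reads $\mathbb{P}(\eta_x\le-\sqrt{2t})\le e^{-t}$, the usual Gaussian tail bound.

\begin{remark}
The mechanism behind \eqref{eq:domination} is visible on the metric graph, in which each edge is an interval. There the Ray--Knight identity $\tilde{\mathcal{L}}_{\tau(t)}+\frac12\tilde\eta^2\overset{d}{=}\frac12(\tilde\eta+\sqrt{2t})^2$ holds between continuous fields. If $A$ is visited, it lies in the component of $v_0$ of the set where the left side is positive. On the corresponding component for the right side, the continuous field $\tilde\eta+\sqrt{2t}$ does not vanish and keeps the positive sign it has at $v_0$.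
\end{remark}

\begin{proposition}\label{prop:cover}
Let $v_0\in A\subset V$, $M_A=\mathbb{E}\max_{x\in A}\eta_x$ and $R_A=\max_{x\in A}R(x,v_0)$. Then $C_G\ge|E|(M_A^2-2R_A)$.
\end{proposition}

\begin{proof}
Start at $v_0$, let $T$ be the first time at which $A$ has been visited, and let $T'$ be the first time $u\ge T$ with $X_u=v_0$. If $A$ is not visited by $\tau(t)$, then $T'>\tau(t)$ and $\mathcal{L}_{T'}(v_0)\ge t$. By \eqref{eq:domination}, the symmetry of $\eta$ and $\max_A\eta\ge\eta_{v_0}=0$,
\[
\mathbb{E}\mathcal{L}_{T'}(v_0)\ge\int_0^\infty\mathbb{P}\bigl(\max_A\eta\ge\sqrt{2t}\bigr)dt=\frac12\mathbb{E}\bigl(\max_A\eta\bigr)^2\ge\frac12M_A^2 .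
\]
Let $\nu(x)$ be the expected time spent at $x$ before $T'$. For any $f$, optional stopping of the martingale $f(X_u)-f(X_0)-\int_0^u(P-I)f(X_s)ds$ at $T'$, which has finite mean and $X_{T'}=X_0$, gives $\nu(P-I)f=0$. So $\nu$ is invariant and $\nu=\mu\,\mathbb{E}T'$. At $v_0$ this reads $d_{v_0}\mathbb{E}\mathcal{L}_{T'}(v_0)=\frac{d_{v_0}}{2|E|}\mathbb{E}T'$, hence $\mathbb{E}T'\ge|E|M_A^2$. On the other hand $X_T\in A$, so $\mathbb{E}T'\le\mathbb{E}T+\max_{x\in A}\mathbb{E}_xT_{v_0}\le C_G+2|E|R_A$ by \eqref{eq:commute}.
\end{proof}

Two facts on Gaussian maxima will be used. The \emph{Sudakov--Fernique inequality}: if $(\xi_i)$ and $(\xi'_i)$ are centered Gaussian vectors with $\mathbb{E}(\xi_i-\xi_j)^2\le\mathbb{E}(\xi_i'-\xi_j')^2$ for all $i,j$, then $\mathbb{E}\max\xi_i\le\mathbb{E}\max\xi_i'$. And the expected maximum $e_n$ of $n$ independent standard normal variables satisfies $e_2=1/\sqrt\pi$, $e_n\le\sqrt{2\log n}$, $e_n\sim\sqrt{2\log n}$, and $e_n\ge c_0\sqrt{\log n}$ for all $n\ge2$, with an absolute $c_0>0$.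

\subsection{Reduction to a set of small resistance diameter}\label{sec:reduction}

Proposition~\ref{prop:cover} loses the term $2R_A$, which may be of the same order $\ell^2$ as $M_A^2$. We show that either $C_G\ge|E|\ell^2$, which suffices because $\gamma_d\le\gamma_3<1$, or a positive fraction of the vertices lie within resistance $2\varepsilon\ell^2$ of each other.

(a) If $R(x,y)>\ell^2$ for some $x,y$, then one of the two hitting times in \eqref{eq:commute} is at least $|E|\ell^2$, and so is $C_G$. So assume $\max R\le\ell^2$.

(b) Let $n_0=\lceil\exp(6/(c_0^2\varepsilon))\rceil\ge2$. Suppose that a set $A$ of $n_0$ vertices has pairwise resistances at least $\varepsilon\ell^2$, and take $v_0\in A$. Sudakov--Fernique comparison with independent variables of variance $\varepsilon\ell^2/2$ gives $M_A^2\ge\frac12\varepsilon\ell^2c_0^2\log n_0\ge3\ell^2$, so $C_G\ge|E|(3\ell^2-2\ell^2)$ by Proposition~\ref{prop:cover} and (a).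

In the remaining case a maximal $\varepsilon\ell^2$-separated set for the metric $R$ has fewer than $n_0$ points, and the balls of radius $\varepsilon\ell^2$ about them cover $V$. The largest ball $V'$ satisfies
\begin{equation}\label{eq:Vprime}
|V'|\ge N/n_0,\qquad R(x,y)\le2\varepsilon\ell^2\quad(x,y\in V').
\end{equation}

\subsection{A tree of squares}\label{sec:tree}

Composing $\varphi$ with a similarity of $\mathbb{C}$ changes neither \eqref{eq:koebe} nor Lemma~\ref{lem:reslower}, so we assume that $\{z_x:x\in V'\}$ has diameter $1$ and lies in $[0,1]^2$. Each $x\in V'$ has some $y\in V'$ with $|z_x-z_y|\ge\frac12$. Lemma~\ref{lem:reslower} and $R\le\ell^2$ give $\log\frac1{2r_x}\le C_1+\ell^2/\kappa$, so $r_x\ge e^{-C_2\ell^2}$ for a constant $C_2$. This bounds the number of scales to be considered.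

We record the scale at which two points separate by a nested grid with ratio $B$. Two points in different cells can be very close if they are near a common boundary, so we shift the grid at random and discard the points near boundaries. Let $B$ be an even integer in $[e^{\sqrt\ell},e^{\sqrt\ell}+2]$, and put
\[
L=\log B\in[\sqrt\ell,\sqrt\ell+1],\qquad J=\lceil(C_2+1)\ell^{3/2}\rceil,\qquad s=\kappa L .
\]
The size of $L$ serves three needs that appear below: $L\gg\log\ell$, $L\ll\ell$, and $JL^{-4}\to0$.

Let $U$ be uniform on $[0,1)^2$. The \emph{level-$j$ cells} are the $B^{2j}$ half-open squares of side $2B^{-j}$ that subdivide $-U+[0,2)^2\supset[0,1]^2$. For $j\ge1$ the length $1$ is the integer multiple $B^j/2$ of the side, so the position of a fixed $z\in[0,1]^2$ in its level-$j$ cell is uniform. In each coordinate the probability of being within $2\ell^{-3}B^{-j}$ of an endpoint is $2\ell^{-3}$, so $z$ is that close to the boundary of its cell with probability at most $4\ell^{-3}$. For $N$ large $4J\ell^{-3}\le\frac12$, so the expected number of $x\in V'$ for which this happens at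 some level $1\le j\le J$ is at most $|V'|/2$. Fix $U$ and $A\subset V'$ with $|A|\ge|V'|/2\ge2$ such that for $x\in A$ and $1\le j\le J$ the point $z_x$ is at distance at least $2\ell^{-3}B^{-j}$ from the boundary of its level-$j$ cell.

For $x\ne y$ in $A$ let $k(x,y)\ge0$ be the last level at which $z_x$ and $z_y$ share a cell. By \eqref{eq:separation}, $|z_x-z_y|\ge c_1e^{-C_2\ell^2}$, which for $N$ large exceeds the diameter $2\sqrt2B^{-J}\le2\sqrt2e^{-(C_2+1)\ell^2}$ of a level-$J$ cell; so $k(x,y)<J$. Let $t_x\in[1,J]$ be the first level at which $z_x$ is the only point of $\{z_y:y\in A\}$ in its cell. Then $t_x>k(x,y)$ for all $y\ne x$.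

\begin{lemma}\label{lem:treeres}
For $N$ large and $x\ne y$ in $A$, with $k=k(x,y)$,
\[
R(x,y)\ge s(t_x-k)+s(t_y-k)-6s .
\]
\end{lemma}

\begin{proof}
The open discs of radius $2\ell^{-3}B^{-(k+1)}$ about $z_x$ and $z_y$ lie in different level-$(k+1)$ cells, so $|z_x-z_y|\ge4\ell^{-3}B^{-(k+1)}$. Some $y'\in A\setminus\{x\}$ shares the level-$(t_x-1)$ cell of $x$, so \eqref{eq:separation} gives $c_1r_x\le|z_x-z_{y'}|\le2\sqrt2B^{-(t_x-1)}$. Hence
\[
\log\frac{|z_x-z_y|}{r_x}-C_1\ge(t_x-k-2)L-3\log\ell+\log(\sqrt2c_1)-C_1\ge(t_x-k-3)L
\]
once $L\ge3\log\ell+C$. The same holds with $x$ and $y$ exchanged, and Lemma~\ref{lem:reslower} gives the claim.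
\end{proof}

The right side is, up to $6s$, a distance in a tree. Let $\mathcal{T}$ have as nodes the cells containing at least two points of $A$, together with the level-$t_x$ cell of $x$ for each $x\in A$. The root is the level-$0$ cell, and the parent of a level-$j$ node is the level-$(j-1)$ cell containing it, which has at least two points. The leaves correspond to the points of $A$, the height is at most $J$, and each node has at most $B^2=e^{2L}$ children. Put independent $N(0,s)$ variables on the edges of $\mathcal{T}$ and let $\xi_x$ be their sum along the path from the root to the leaf $x$. The paths to $x$ and $y$ share exactly their first $k(x,y)$ edges, so $\mathbb{E}(\xi_x-\xi_y)^2=s(t_x-k)+s(t_y-k)$. Fix $v_0\in A$ and let $\zeta_x$ be independent standard normal variables independent of $\eta$. The field $\eta_x+\sqrt{3s}\,\zeta_x$ has increment variances $R(x,y)+6s$, so Lemma~\ref{lem:treeres} and Sudakov--Fernique give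
\begin{equation}\label{eq:compare}
\mathbb{E}\max_A\xi\le M_A+\sqrt{3s}\,e_{|A|}\le M_A+\sqrt{6s\ell}=M_A+O(\ell^{3/4}).
\end{equation}

\subsection{The maximum of the tree field}\label{sec:treemax}

We claim that $\mathbb{E}\max_A\xi$ is at least about $\sqrt\kappa\log|A|$ whatever the shape of $\mathcal{T}$. Consider one step down the tree. If a node has $n$ children that share its leaves equally, moving to the best child gains $\sqrt\kappa\sqrt L\,e_n\approx\sqrt\kappa\sqrt{2L\log n}$, while $\sqrt\kappa\log(\text{number of leaves})$ drops by $\sqrt\kappa\log n$. The gain covers the loss exactly when $\log n\le2L$, and this is the bound $n\le B^2$ that holds because the points lie in a plane. Equality occurs when all subcells are equally occupied, as for a lattice. At the other extreme, a node with one child gains and loses nothing. The next lemma treats all distributions of the leaves. Its error term must be small because it is summed over up to $J$ levels.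

\begin{lemma}\label{lem:step}
There is $L_0(\varepsilon)$ such that for $L\ge L_0$ and every probability vector $(p_i)$ with positive entries and at most $e^{2L}$ atoms, with $Z_i$ independent standard normal,
\[
\mathbb{E}\max_i\bigl(\sqrt L\,Z_i+(1-\varepsilon)\log p_i\bigr)\ge-2L^{-4}.
\]
\end{lemma}

\begin{proof}
Let $p_1$ be the largest entry and $q=1-p_1$. If $q\le L^{-4}$, the index $1$ alone gives at least $\log(1-q)\ge-2L^{-4}$. Let $q>L^{-4}$; we show that the expectation is nonnegative for $L$ large.

If $p_i\ge L^{-20}$ for some $i\ne1$, then also $p_1\ge L^{-20}$, and the indices $1,i$ give at least $\sqrt{L/\pi}-20\log L\ge0$.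

Otherwise $p_i<L^{-20}$ for all $i\ne1$, and we look for many atoms of comparable size. The indices $i\ne1$ with $p_i<e^{-2L}L^{-5}$ have total mass at most $L^{-5}\le q/2$; discard them. The remaining $i\ne1$ have mass at least $\frac12L^{-4}$ and $h_i:=\log(1/p_i)\in(20\log L,\,2L+5\log L]$. Cover this range by the intervals $[h,(1+\frac\varepsilon4)h)$ with $h=20(1+\frac\varepsilon4)^j\log L\le2L+5\log L$, $j\ge0$; there are at most $C_\varepsilon\log L\le L/2$ of them. For some such $h$ the group of indices with $h_i\in[h,(1+\frac\varepsilon4)h)$ has mass at least $L^{-5}$. Its atoms are at most $e^{-h}$, so it has $n\ge L^{-5}e^h$ members, and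
\[
\log n\ge h-5\log L\ge\tfrac34h\ge15\log L .
\]
In particular $n\to\infty$ uniformly as $L\to\infty$. Using this group only, the expectation is at least $\sqrt L\,e_n-(1-\varepsilon)(1+\frac\varepsilon4)h\ge\sqrt L\,e_n-(1-\frac\varepsilon2)h$. If $h\le L/4$, then $e_n\ge\sqrt{\log n}\ge\sqrt{3h/4}$ for $L$ large, and $\sqrt L\,e_n\ge\sqrt{4h}\sqrt{3h/4}\ge h$. If $h>L/4$, then $\log n\ge h(1-20L^{-1}\log L)$, so
\[
\sqrt L\,e_n\ge(1-o(1))\sqrt{2Lh}=(1-o(1))\,h\sqrt{2L/h}\ge(1-o(1))\,h
\]
uniformly as $L\to\infty$, because $h\le2L+5\log L$. In both cases $\sqrt L\,e_n\ge(1-\frac\varepsilon2)h$ for $L$ large.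
\end{proof}

For a node $Q$ of $\mathcal{T}$ let $A_Q$ be the set of leaves of the subtree rooted at $Q$, let $h_Q$ be the height of this subtree, and let $m(Q)$ be the expected maximum, over $x\in A_Q$, of the sum of the edge variables on the path from $Q$ to $x$. With $\lambda=(1-\varepsilon)\sqrt\kappa$ we prove by induction on $h_Q$ that for $N$ large
\begin{equation}\label{eq:induction}
m(Q)\ge\lambda\log|A_Q|-2\sqrt\kappa\,L^{-4}h_Q .
\end{equation}
For a leaf both sides vanish. Let $Q$ have children $Q_i$, edge variables $\sqrt s\,Z_i$, and $p_i=|A_{Q_i}|/|A_Q|$. The maxima $M_i$ over the subtrees of the $Q_i$ are independent of $(Z_i)$, and $\mathbb{E}\max_i(a_i+M_i)\ge\max_i(a_i+\mathbb{E}M_i)$ for constants $a_i$. Conditioning on $(Z_i)$ and using the induction hypothesis with $h_{Q_i}\le h_Q-1$,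
\begin{align*}
m(Q)&\ge\mathbb{E}\max_i\bigl(\sqrt s\,Z_i+m(Q_i)\bigr)\\
&\ge\lambda\log|A_Q|+\sqrt\kappa\,\mathbb{E}\max_i\bigl(\sqrt L\,Z_i+(1-\varepsilon)\log p_i\bigr)-2\sqrt\kappa\,L^{-4}(h_Q-1).
\end{align*}
There are at most $e^{2L}$ children, so Lemma~\ref{lem:step} gives \eqref{eq:induction}.

\subsection{Proof of Theorem~\ref{thm:lower}}

In cases (a) and (b) of Section~\ref{sec:reduction} we have $C_G\ge|E|\ell^2\ge\gamma_d|E|\ell^2$. Otherwise apply \eqref{eq:induction} at the root. There $h_Q\le J=O(\ell^{3/2})$ and $L^{-4}\le\ell^{-2}$, and $|A|\ge N/(2n_0)$ by \eqref{eq:Vprime}, so $\mathbb{E}\max_A\xi\ge\lambda\ell-O(1)$. With \eqref{eq:compare}, $M_A\ge(1-\varepsilon)\sqrt\kappa\,\ell-O(\ell^{3/4})$, which is positive for $N$ large. Since $A\subset V'$, \eqref{eq:Vprime} gives $R_A\le2\varepsilon\ell^2$, and Proposition~\ref{prop:cover} yields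
\[
C_G\ge|E|\,\ell^2\bigl[(1-\varepsilon)^2(1-2\varepsilon)^2\gamma_d-4\varepsilon-O(\ell^{-1/4})\bigr],
\]
with an implied constant depending only on $d$ and $\varepsilon$. Given $\varepsilon_0$, choose $\varepsilon$ so small that $(1-\varepsilon)^2(1-2\varepsilon)^2\gamma_d-4\varepsilon\ge(1-\varepsilon_0/2)\gamma_d$, and then $N_0$ so large that all the largeness conditions above hold and the last term is at most $\varepsilon_0\gamma_d/2$. \qed

\begin{thebibliography}{9}

\bibitem{Lupu}
T.~Lupu, \emph{Ann. Probab.} \textbf{44} (2016).

\bibitem{Question}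
\texttt{https://pdfyl.ertongbook.com/33/31695680.pdf}

\bibitem{Zhai}
A.~Zhai, Exponential concentration of cover times, \emph{Electron. J. Probab.} \textbf{23} (2018).

\end{thebibliography}
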